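
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Infinite $L$-sets in torsion groups}


\begin{abstract}
A subset $\Lambda$ of a group $G$ is an $L$-set if the edges $\{(s,t): st^{-1}\in\Lambda\}$ can be split into two parts, one with uniformly bounded rows and the other with uniformly bounded columns. An infinite $L$-set prevents $G$ from being unitarizable, and one may ask whether it forces $G$ to contain the free group $\mathbb F_\infty$. We show that it does not: for every prime $p$ there is a finitely generated $p$-group with an infinite $L$-set whose two bounds are $1$ and $2$. If both bounds are $1$, then the answer is positive: an infinite $L$-set of this kind exists if and only if $\mathbb F_\infty\le G$.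
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $G$ be a discrete group and $\Lambda\subset G$ a subset. Put
\[
E_\Lambda=\{(s,t)\in G\times G : st^{-1}\in\Lambda\}.
\]

\begin{definition}
The set $\Lambda$ is an \emph{$L$-set} if $E_\Lambda$ is a disjoint union $E_+\sqcup E_-$ with
\[
\sup_{s\in G}|\{t\in G: (s,t)\in E_+\}|<\infty
\quad\text{and}\quad
\sup_{t\in G}|\{s\in G: (s,t)\in E_-\}|<\infty .
\]
For integers $a,b\ge 0$ it is an \emph{$L(a,b)$-set} if the partition can be chosen so that the first supremum is at most $a$ and the second at most $b$.
\end{definition}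

Every row and every column of $E_\Lambda$ has $|\Lambda|$ elements. Hence finite sets are $L$-sets for a trivial reason, and only infinite $L$-sets are of interest. An infinite $L(a,b)$-set has $a,b\ge1$: if $a=0$, then $E_-=E_\Lambda$ has infinite columns, and if $b=0$, then $E_+=E_\Lambda$ has infinite rows.

The basic example is a free group with an infinite free basis and $\Lambda$ the set of elements of length one. If $(s,t)\in E_\Lambda$, then $|s|$ and $|t|$ differ by one. Put $(s,t)$ in $E_+$ if $|s|>|t|$ and in $E_-$ if $|s|<|t|$. Since the Cayley graph is a tree, every element $\ne 1$ has exactly one neighbor closer to $1$. So both suprema are at most $1$.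

A group $G$ is \emph{unitarizable} if every uniformly bounded representation $\pi:G\to B(H)$ on a Hilbert space, meaning $\sup_g\|\pi(g)\|<\infty$, is similar to a unitary representation. $L$-sets matter because of the following known result: \emph{a group that contains an infinite $L$-set is not unitarizable.} The question posed in \cite{AIM} is:
\begin{quote}
Does the presence of an infinite $L$-set in $G$ imply that $G$ contains the free group $\mathbb F_\infty$ on countably infinitely many generators?
\end{quote}
If a subgroup of $G$ contains an infinite $L$-set, so does $G$ (Lemma~\ref{lem:transfer}). The example above therefore shows that $\mathbb F_\infty\le G$ is sufficient for the presence of an infinite $L$-set. The question is whether it is necessary.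

\subsection*{What an $L$-set measures}
The presence of an infinite $L$-set is a strong form of nonamenability. Suppose that $\Lambda$ is an infinite $L(a,b)$-set. After the substitution $s=g^{-1}$, $t=h^{-1}$, the edges are the pairs $(g,h)$ with $g^{-1}h\in\Lambda$, and between finite sets $A$ and $B$ there can be at most $a|A|+b|B|$ of them. If $G$ were amenable, we could take $S\subset\Lambda$ with $|S|=a+b+1$ and a finite nonempty $A\subset G$ with $|A\cap As^{-1}|\ge(1-\delta)|A|$ for all $s\in S$. Then at least $(a+b+1)(1-\delta)|A|$ of our pairs would lie in $A\times A$, which exceeds $(a+b)|A|$ for small $\delta$.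

It turns out (Lemma~\ref{lem:hall}) that the inequality ``at most $a|A|+b|B|$ edges between $A$ and $B$'' is not only necessary but also sufficient. So an infinite $L$-set is a graph of infinite valence that is sparse on all finite sets. For $a=b=1$ the inequality allows no more edges than vertices, which is almost as few as in a forest, and a forest in a Cayley graph means a free group. One might therefore guess that the answer is yes, and for the smallest constants it is.

\begin{theorem}\label{thm:sharp}
A group $G$ contains an infinite $L(1,1)$-set if and only if $\mathbb F_\infty\le G$.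
\end{theorem}

As soon as one of the constants is raised to $2$, the answer becomes negative, even for torsion groups. A \emph{$p$-group} is a group in which every element has finite order a power of the prime~$p$; it contains neither $\mathbb F_\infty$ nor $\mathbb Z$.

\begin{theorem}\label{thm:main}
For every prime $p$ and every $0<\varepsilon<1$ there is a countable residually finite $p$-group $\Gamma$ with an infinite subset $\Lambda=\{1,x_1,x_2,\dots\}$ such that for all finite $A,B\subset\Gamma$
\begin{equation}\label{eq:main}
|\{(g,h)\in A\times B: g^{-1}h\in\Lambda\}|\le|A|+|B|+\varepsilon\min(|A|,|B|).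
\end{equation}
The set $\Lambda$ is both an $L(1,2)$-set and an $L(2,1)$-set. Since $\Gamma$ is torsion, $\mathbb F_\infty\not\le\Gamma$.
\end{theorem}

\begin{theorem}\label{thm:fg}
For every prime $p$ there is a finitely generated $p$-group that contains an infinite $L(1,2)$-set which is also an $L(2,1)$-set. By the result quoted above, this group is not unitarizable.
\end{theorem}

Thus an infinite $L$-set does not imply $\mathbb F_\infty\le G$. By Theorem~\ref{thm:sharp}, the constants $(1,2)$ and $(2,1)$ are the smallest possible for groups that do not contain $\mathbb F_\infty$.

\subsection*{The idea}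
For the free group with basis $X$ and $\Lambda=\{1\}\cup X$ the edges in question form a forest, and the left side of \eqref{eq:main} is at most $|A|+|B|$. Inequality \eqref{eq:main} allows an additional term of small density. We obtain $\Gamma$ from a free group by imposing a relation $w^n=1$ for each element $w$, with $n=n(w)$ a power of $p$ that grows so fast that $\sum 1/n(w)\le\varepsilon$. A relation $w^n=1$ creates, roughly, one cycle for every $n$ vertices of the Cayley graph, because the cycles that start at $g,gw,\dots,gw^{n-1}$ coincide. So we expect at most $\varepsilon$ independent cycles per vertex. The proof makes this count precise by linear algebra over $\mathbb F_p$ in finite quotients, in the spirit of the $p$-deficiency arguments of Schlage-Puchta and Osin.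

Section~\ref{sec:edges} restates the $L(a,b)$ condition as an edge count, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. Theorem~\ref{thm:main} is proved in Section~\ref{sec:count}, which begins with the smallest case, and Theorem~\ref{thm:fg} in Section~\ref{sec:fg}.

\section{Edge counting}\label{sec:edges}

For $\Lambda\subset G$ let $\mathcal B_\Lambda$ be the bipartite graph with vertex set $G\times\{0,1\}$ and an edge joining $(g,0)$ to $(g\lambda,1)$ for all $g\in G$, $\lambda\in\Lambda$. The group $G$ acts on $\mathcal B_\Lambda$ by left multiplication. The bijection $(g,h)\mapsto(g^{-1},h^{-1})$ carries the pairs with $g^{-1}h\in\Lambda$ onto $E_\Lambda$ and respects rows and columns. So a partition as in the definition is the same as an assignment of every edge of $\mathcal B_\Lambda$ to one of its two ends, with the edges of $E_+$ going to the $0$-vertex and those of $E_-$ to the $1$-vertex. We record this: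
\begin{quote}
$\Lambda$ is an $L(a,b)$-set if and only if the edges of $\mathcal B_\Lambda$ can be assigned to their ends so that every $0$-vertex receives at most $a$ edges and every $1$-vertex at most $b$.
\end{quote}

We write $e_\Lambda(A,B)=|\{(g,h)\in A\times B:g^{-1}h\in\Lambda\}|$ for the number of edges of $\mathcal B_\Lambda$ between $A\times\{0\}$ and $B\times\{1\}$.

\begin{lemma}\label{lem:hall}
$\Lambda$ is an $L(a,b)$-set if and only if $e_\Lambda(A,B)\le a|A|+b|B|$ for all finite $A,B\subset G$.
\end{lemma}

\begin{proof}
Given an assignment, the edges between $A$ and $B$ are assigned to vertices of $A\times\{0\}$, which receive at most $a|A|$ in total, or of $B\times\{1\}$, which receive at most $b|B|$.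

Conversely, provide every $0$-vertex with $a$ slots and every $1$-vertex with $b$ slots. Each edge may use the $a+b$ slots at its two ends. Let $\Phi$ be a finite set of edges, and let $A\times\{0\}$ and $B\times\{1\}$ be the sets of its ends. The edges of $\Phi$ have $a|A|+b|B|\ge e_\Lambda(A,B)\ge|\Phi|$ slots available together. This is the hypothesis of Hall's theorem, which holds for arbitrary families of finite sets (M.~Hall, 1948): if any $k$ members of the family have at least $k$ elements in their union, for every finite $k$, then one can choose distinct representatives of all members. So all edges can be given distinct admissible slots. Assign each edge to the vertex whose slot it received.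
\end{proof}

\begin{lemma}\label{lem:transfer}
\textup{(i)} If $H\le G$ and $\Lambda\subset H$ is an $L(a,b)$-set of $H$, then it is an $L(a,b)$-set of $G$.

\textup{(ii)} If $\psi:H\to G$ is a homomorphism that is injective on $\Lambda\subset H$, and $\psi(\Lambda)$ is an $L(a,b)$-set of $G$, then $\Lambda$ is an $L(a,b)$-set of $H$.
\end{lemma}

\begin{proof}
(i) Every edge of $\mathcal B_\Lambda$ over $G$ has both ends in $rH\times\{0,1\}$ for one left coset $rH$. Choose a representative $r$ of each coset and transport the assignment for $H$ by $k\mapsto rk$.

(ii) The map $(g,i)\mapsto(\psi(g),i)$ sends edges of $\mathcal B_\Lambda$ to edges of $\mathcal B_{\psi(\Lambda)}$; assign each edge as its image is assigned. The edges at $(g,0)$ go to $(g\lambda,1)$, and those at $(h,1)$ to $(h\lambda^{-1},0)$, with $\lambda\in\Lambda$. As $\psi$ is injective on $\Lambda$, distinct edges at one vertex have distinct images. So the bounds persist.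
\end{proof}

The next lemma relates forests to free groups; it is stated for sets with $1\in\Lambda$, where it takes a simple form. We use the following conventions. Cycles are simple; in a graph with loops or multiple edges a loop is a cycle of length $1$ and two parallel edges form a cycle of length $2$. A forest is a graph without cycles. We use the following fact: \emph{in a forest, every closed walk of positive length crosses some edge twice in succession.} Indeed, at a vertex of the walk at maximal distance from the start, the walk must enter and leave through the unique edge that leads back toward the start.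

\begin{lemma}\label{lem:contract}
Let $1\in\Lambda\subset G$ and $S=\Lambda\setminus\{1\}$. Then $\mathcal B_\Lambda$ is a forest if and only if $S$ is a free basis of the subgroup it generates.
\end{lemma}

\begin{proof}
Let $\mathrm{Cay}(G,S)$ be the graph with vertex set $G$ and one edge, called $(g,s)$, from $g$ to $gs$ for all $g\in G$, $s\in S$. There are no loops, as $1\notin S$. Words in the formal letters $s,s^{-1}$ $(s\in S)$ are read along walks: the letter $s$ at $g$ crosses $(g,s)$ forward, and the letter $s^{-1}$ at $g$ crosses $(gs^{-1},s)$ backward. Since there are no loops, a walk that crosses an edge twice in succession crosses it in opposite directions; so this happens exactly where its word contains $ss^{-1}$ or $s^{-1}s$. A word has value $1$ in $G$ if and only if the walks that read it are closed. Hence $S$ is a free basis of $\langle S\rangle$ if and only if $\mathrm{Cay}(G,S)$ has no closed walk of positive length that never crosses an edge twice in succession. By the fact above, and since a cycle is such a walk, this says that $\mathrm{Cay}(G,S)$ is a forest.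

The edges joining $(g,0)$ to $(g,1)$, which belong to $\lambda=1$, form a perfect matching of $\mathcal B_\Lambda$. Contracting them turns $\mathcal B_\Lambda$ into $\mathrm{Cay}(G,S)$: the edge from $(g,0)$ to $(gs,1)$ becomes the edge $(g,s)$. It remains to see that $\mathcal B_\Lambda$ is a forest if and only if $\mathrm{Cay}(G,S)$ is. A cycle in $\mathcal B_\Lambda$ is not contained in the matching. So it becomes a closed walk of positive length without repeated edges, which is impossible in a forest. Conversely, given a cycle in $\mathrm{Cay}(G,S)$, lift its edges to $\mathcal B_\Lambda$. At each vertex $v$ of the cycle insert the matching edge at $v$ if the two lifted edges meet different ends of it. The vertices $v$ are distinct, so this is a closed walk of positive length without repeated edges, and again $\mathcal B_\Lambda$ is not a forest.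
\end{proof}

\section{The constants $(1,1)$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose first that $\mathbb F_\infty\le G$, with free basis $S$. By Lemma~\ref{lem:contract}, the graph $\mathcal B_\Lambda$ for $\Lambda=\{1\}\cup S$ is a forest. Choose a root in each tree and assign each edge to its end farther from the root. Every vertex receives at most one edge. So $\Lambda$ is an infinite $L(1,1)$-set.

Conversely, let $\Lambda$ be an infinite $L(1,1)$-set and $\lambda_0\in\Lambda$. The map that fixes all $(g,0)$ and sends $(h,1)$ to $(h\lambda_0^{-1},1)$ is an isomorphism from $\mathcal B_\Lambda$ to $\mathcal B_{\Lambda\lambda_0^{-1}}$. So we may replace $\Lambda$ by $\Lambda\lambda_0^{-1}$ and assume $1\in\Lambda$. We claim that $\mathcal B_\Lambda$ is a forest. Lemma~\ref{lem:contract} then shows that the infinite set $\Lambda\setminus\{1\}$ is a free basis of a subgroup of $G$, which contains $\mathbb F_\infty$.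

By Lemma~\ref{lem:hall}, every finite subgraph of $\mathcal B_\Lambda$ has at most as many edges as vertices. So no finite connected subgraph contains two different cycles. Otherwise their edge sets would be two distinct nonzero elements of its cycle space over $\mathbb F_2$, whose dimension $\#\mathrm{edges}-\#\mathrm{vertices}+1$ would be at least $2$.

This leaves the possibility of one cycle per component, which we exclude by homogeneity. Suppose a component $K$ contains a cycle $Z$, and let $(g,0)\in Z$. For any $(g',0)\in K$ the translation by $\gamma=g'g^{-1}$ maps $(g,0)$ to $(g',0)$, so $\gamma K=K$. If $\gamma Z\ne Z$, then $Z$, $\gamma Z$ and a path in $K$ joining them would form a finite connected subgraph with two different cycles. So $\gamma Z=Z$ and $(g',0)\in Z$. Thus all $0$-vertices of $K$ lie on $Z$ and there are finitely many of them. But $(g,1)$ lies in $K$, as $1\in\Lambda$, and it has the infinitely many neighbors $(g\mu^{-1},0)$, $\mu\in\Lambda$. This contradiction proves the claim.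
\end{proof}

In the proof of the claim only the last step uses that $\Lambda$ is infinite, and there it is needed: for $\Lambda=\{1,x\}$ in the cyclic group of order $n\ge2$ generated by $x$, the graph $\mathcal B_\Lambda$ is a single cycle of length $2n$. By assigning its edges cyclically one sees that $\Lambda$ is an $L(1,1)$-set, although $\mathcal B_\Lambda$ is not a forest.

\section{Counting cycles in a torsion group}\label{sec:count}

\subsection{The smallest case}\label{ssec:small}
Let $Q=\mathbb Z/n$ with generator $x$. The Cayley graph is a cycle with edges $[y]$ from $y$ to $y+1$, $y\in Q$. Its cycle space over $\mathbb F_p$ is the line $V$ spanned by $\sum_y[y]$, and $\dim V=|Q|/n$: one cycle per $n$ vertices.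

For a set $D$ of edges let $\mathcal Z_D\subset V$ be the space of cycles supported in $D$. Of course $\mathcal Z_D=0$ unless $D$ consists of all edges. But here is an argument that does not look at the shape of the graph. An element of $V$ is determined by its coordinate at the single edge $[0]$. For each $q\in Q$ the translate $\mathcal Z_{q+D}$ of $\mathcal Z_D$ also lies in $V$. So it has dimension at most $1$, and it vanishes if $[0]\notin q+D$. Since all translates have the same dimension, averaging over $q$ gives
\[
\dim\mathcal Z_D\le\frac1n\,|\{q\in Q:[0]\in q+D\}|=\frac{|D|}{n}.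
\]
The argument used only that $V$ is translation invariant and that its elements are determined by $\dim V=|Q|/n$ coordinates. It shows that \emph{a global bound for the number of cycles per vertex passes to every finite set of edges}, even though a cycle in that set may be a sum of relator cycles that leave it. This is the averaging step of Proposition~\ref{prop:cycles}.

The same example shows the use of coefficients in $\mathbb F_p$. Let $n$ be a power of $p$ and impose the relation $x^n=1$, but suppose that we work in a quotient in which $x$ has smaller order $m$. The walk that reads $x^n$ goes $n/m$ times around a cycle of length $m$, and with $q$ running over the quotient there are more of these cycles than we can afford, one for every $m$ vertices instead of one for every $n$. But the edge vector of the walk is $n/m$ times that of the cycle, and this is $0$ modulo~$p$. With rational coefficients, for instance, it would not vanish.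

\subsection{The groups}\label{ssec:groups}
Let $p$ be a prime, $0<\varepsilon<1$, and let $F$ be the free group on a countable set $X=\{x_1,x_2,\dots\}$, finite or infinite, with $|X|\ge2$. Put $x_0=1$. Enumerate $F=\{w_1,w_2,\dots\}$ and choose powers $n_i$ of $p$ with
\[
\sum_i\frac1{n_i}\le\varepsilon ,
\]
for example $n_i=p^{k+i}$ with $p^{-k}\le\varepsilon$. Let $R$ be the normal closure of $\{w_i^{n_i}:i\ge1\}$ in $F$.

The group $F/R$ is a $p$-group, but we want to count in finite quotients. So let $\mathcal N$ be the set of all normal subgroups $N\supseteq R$ of $F$ whose index is a finite power of $p$, and put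
\[
\bar R=\bigcap_{N\in\mathcal N}N\supseteq R,\qquad\Gamma=F/\bar R .
\]
The group $\Gamma$ is countable, and it is a $p$-group since $w_i^{n_i}\in\bar R$ for all $i$. The set $\mathcal N$ is closed under finite intersections, because $F/(N_1\cap N_2)$ embeds in $F/N_1\times F/N_2$. Any two distinct elements of $\Gamma$ remain distinct in $F/N$ for some $N\in\mathcal N$. Hence for every finite $Y\subset\Gamma$ there is $N\in\mathcal N$ such that $\Gamma\to F/N$ is injective on $Y$. In particular $\Gamma$ is residually finite.

The passage from $R$ to $\bar R$ may impose further relations that we do not know explicitly. Lemma~\ref{lem:closure} will show that, modulo $p$ and in each finite quotient $F/N$, they contribute no further cycles.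

\subsection{Edge vectors}
Fix $N\in\mathcal N$, let $Q=F/N$, and write $\bar u$ for the image in $Q$ of an element $u$ of $F$ or of $\Gamma$. Consider the Cayley graph of $Q$ with one edge $[q,x]$ from $q$ to $q\bar x$ for all $q\in Q$, $x\in X$. (There may be loops and parallel edges.) Let $C$ be the $\mathbb F_p$-vector space with basis $\{[q,x]:q\in Q,\ x\in X\}$, with $Q$ acting by $q'[q,x]=[q'q,x]$.

For a word $u$ in $X^{\pm1}$ let $c(u)\in C$ be the \emph{edge vector} of the walk that starts at $1\in Q$ and reads $u$: we add $[q,x]$ whenever the edge is crossed forward and subtract it whenever it is crossed backward. Inserting or deleting $xx^{-1}$ or $x^{-1}x$ does not change the sum, so $c$ is well defined on $F$. The walk that starts at $q$ and reads $u$ has edge vector $q\,c(u)$. Reading $uv$ means reading $u$ from $1$ and then $v$ from $\bar u$, so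
\begin{equation}\label{eq:fox}
c(uv)=c(u)+\bar u\,c(v),\qquad c(1)=0,\qquad c(u^{-1})=-\bar u^{-1}c(u).
\end{equation}
In algebraic terms, $C$ is a direct sum of copies of $\mathbb F_p[Q]$ indexed by $X$, and the components of $c(u)$ are the Fox derivatives of $u$ reduced to $\mathbb F_p[Q]$. If $u\in N$, then $\bar u=1$. Hence $c$ restricts to a homomorphism $N\to(C,+)$, and for $f\in F$, $u\in N$ we get
\begin{equation}\label{eq:conj}
c(fuf^{-1})=c(f)+\bar f c(u)+\bar f\bar u\,c(f^{-1})=c(f)+\bar fc(u)-c(f)=\bar f\,c(u).
\end{equation}

The vectors in $c(N)$ are the edge vectors of closed walks of $Q$ based at $1$. We are interested only in those that come from the relations we imposed. Let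
\[
V=c(R)\subset C .
\]
It is an additive subgroup of an $\mathbb F_p$-vector space, hence a subspace, and it is $Q$-invariant by \eqref{eq:conj}.

\begin{lemma}\label{lem:dim}
$\dim V\le\varepsilon|Q|$.
\end{lemma}

\begin{proof}
The group $R$ is generated by the conjugates of the $w_i^{n_i}$. By \eqref{eq:conj}, $V$ is the sum over $i$ of the subspaces $V_i$ spanned by the vectors $q\,c(w_i^{n_i})$, $q\in Q$. We show that $\dim V_i\le|Q|/n_i$; the lemma follows by summing over $i$.

Write $w=w_i$, $n=n_i$, and let $m$ be the order of $\bar w$ in $Q$. Since $w^n\in R\subset N$, $m$ divides $n$, so $n/m$ is a power of $p$. As $w^m\in N$ and $c$ is a homomorphism on $N$, we have $c(w^n)=\frac nm\,c(w^m)$. If $m<n$, this is $0$ because $p$ divides $n/m$, and $V_i=0$. If $m=n$, then \eqref{eq:conj} gives $\bar w\,c(w^n)=c(w\,w^n\,w^{-1})=c(w^n)$. So $q\,c(w^n)$ depends only on the coset $q\langle\bar w\rangle$, and there are $|Q|/n$ cosets.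
\end{proof}

\begin{lemma}\label{lem:closure}
If $u\in\bar R$, then $c(u)\in V$. That is, $c(\bar R)=c(R)$.
\end{lemma}

\begin{proof}
Let $u\in N$ with $c(u)\notin V$. We construct a smaller member $N'$ of $\mathcal N$ that does not contain $u$; this shows $u\notin\bar R$. Choose a linear functional $\varphi$ on $C$ that vanishes on $V$ with $\varphi(c(u))\ne0$. Let
\[
U=\{v\in C:\varphi(qv)=0\text{ for all }q\in Q\}.
\]
This is a $Q$-invariant subspace of codimension at most $|Q|$. It contains $V$ because $V$ is $Q$-invariant, and it does not contain $c(u)$. Put $N'=\{v\in N:c(v)\in U\}$, the kernel of the homomorphism $N\to C/U$ induced by $c$. By \eqref{eq:conj} and the invariance of $U$, the subgroup $N'$ is normal in $F$. The quotient $N/N'$ embeds in the finite $p$-group $C/U$, so the index of $N'$ in $F$ is a finite power of $p$. Finally $R\subset N'$, as $c(R)=V\subset U$. So $N'\in\mathcal N$, and $u\notin N'$.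
\end{proof}

\subsection{The cycle bound}
We do not know yet that the images of $x_0=1,x_1,x_2,\dots$ in $\Gamma$ are distinct, so we count with multiplicities. Let $A,B\subset\Gamma$ be finite and let $J$ be a finite set of indices of generators, with $0$ allowed. Let $H=H(A,B,J)$ be the bipartite multigraph with vertex set $(A\times\{0\})\sqcup(B\times\{1\})$ and one edge, called $(a,j)$, joining $(a,0)$ to $(ax_j,1)$, for all $a\in A$, $j\in J$ with $ax_j\in B$. Write $E(H)$ for its set of edges.

Orient the edges from side $0$ to side $1$. Recall that the cycle space $\mathcal Z\subset\mathbb F_p^{E(H)}$ is the kernel of the boundary map to the $\mathbb F_p$-vector space with basis the vertices of $H$. If $H$ has $e$ edges and $\kappa$ connected components, then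
\[
\dim\mathcal Z=e-|A|-|B|+\kappa ,
\]
and $\mathcal Z$ is spanned by the edge vectors of closed walks, for instance of the fundamental cycles of a spanning forest.

\begin{proposition}\label{prop:cycles}
With this notation,
\[
e-|A|-|B|+\kappa\le\varepsilon\min(|A|,|B|).
\]
\end{proposition}

The idea is to embed $\mathcal Z$ into the small space $V$ of a finite quotient $Q$, once for each translation by an element of $Q$, and then to average over the translations as in Section~\ref{ssec:small}.

\begin{proof}
Choose $N\in\mathcal N$ such that $\Gamma\to Q=F/N$ is injective on $A$, and use $C$, $c$, $V$ for this $N$. For $q\in Q$ we project $H$ to the Cayley graph of $Q$, contract the edges with $j=0$, and translate by $q$. On edge vectors this is the linear map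
\[
\theta_q:\mathbb F_p^{E(H)}\to C,\qquad(a,j)\mapsto[q\bar a,x_j]\quad(j\ge1),\qquad(a,0)\mapsto0 .
\]

\emph{$\theta_q$ is injective on $\mathcal Z$.} As $a\mapsto\bar a$ is injective on $A$, the basis vectors $[q\bar a,x_j]$ are distinct for distinct edges $(a,j)$ with $j\ge1$. So a vector $z\in\mathcal Z$ with $\theta_q(z)=0$ is supported on edges $(a,0)$ with $j=0$. Such an edge joins the vertices $(a,0)$ and $(a,1)$, so these edges form a matching. Since $z$ has zero boundary, $z=0$.

\emph{$\theta_q(\mathcal Z)\subset V$.} It suffices to consider the edge vector $z$ of a closed walk, which we may start at a vertex $(a_1,0)$. Crossing an edge $(a,j)$ from $(a,0)$ to $(ax_j,1)$ means moving in $\Gamma$ from $a$ to $ax_j$, that is, reading $x_j$; crossing it in the other direction means reading $x_j^{-1}$; for $j=0$ nothing is read. Let $u$ be the word read along the whole walk, a product of the form $x_{j_1}x_{j_1'}^{-1}x_{j_2}x_{j_2'}^{-1}\cdots$. The walk is closed, so $a_1u=a_1$ in $\Gamma$. Hence $u$ represents an element of $\bar R$, and $c(u)\in V$ by Lemma~\ref{lem:closure}. Now consider the walk in $Q$ that starts at $q\bar a_1$ and reads the word $u$. Where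 the walk in $H$ crosses $(a,j)$, $j\ge1$, it crosses $[q\bar a,x_j]$ in the same direction. So its edge vector is $\theta_q(z)$. On the other hand its edge vector is $q\bar a_1c(u)$. Since $V$ is $Q$-invariant, $\theta_q(z)=q\bar a_1c(u)\in V$.

\emph{Averaging.} Let $d=\dim V$, which is at most $\varepsilon|Q|$ by Lemma~\ref{lem:dim}. The coordinates indexed by $Q\times X$ separate the elements of the finite-dimensional space $V$, so they span the dual space $V^*$. Hence we can choose $I\subset Q\times X$ with $|I|=d$ such that the elements of $V$ are determined by their coordinates in $I$. The elements of $\theta_q(\mathcal Z)$ lie in $V$ and are supported in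
\[
D_q=\{(q\bar a,x_j):(a,j)\in E(H),\ j\ge1\}.
\]
So they are determined by their coordinates in $I\cap D_q$. As $\theta_q$ is injective on $\mathcal Z$, we get $\dim\mathcal Z\le|I\cap D_q|$ for every $q\in Q$. We sum over $q$. For fixed $(y,x_j)\in I$, the elements $q$ with $(y,x_j)\in D_q$ are the $q=y\bar a^{-1}$ with $(a,j)\in E(H)$. Hence
\[
|Q|\dim\mathcal Z\le\sum_{(y,x_j)\in I}|\{a\in A:(a,j)\in E(H)\}|\le d\,\min(|A|,|B|)\le\varepsilon|Q|\min(|A|,|B|).
\]
For the second inequality note that for fixed $j$ the map $a\mapsto ax_j$ is an injection from the set $\{a\in A:(a,j)\in E(H)\}$ into $B$. Dividing by $|Q|$ gives the claim.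
\end{proof}

\begin{remark}
Besides making $\Gamma$ a $p$-group, the condition that the $n_i$ are powers of $p$ is used in Lemma~\ref{lem:dim}, through the vanishing of $\frac nm\,c(w^m)$ for $m<n$. It cannot simply be dropped there. Suppose that $w_i=x\in X$ and that $n_i$ were prime to $p$. Then for $N=F$, when $Q$ is trivial, $V$ would contain $c(x^{n_i})=n_i[1,x]\ne0$, whereas $\dim V\le\varepsilon<1$ requires $V=0$. That the $w_i$ exhaust $F$ is used only to make $\Gamma$ a $p$-group.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:main}}
Take $X$ infinite in Section~\ref{ssec:groups}. We first show that $1=x_0,x_1,x_2,\dots$ are distinct in $\Gamma$. If $x_i=x_j=g$ in $\Gamma$ with $i\ne j$, then $H(\{1\},\{g\},\{i,j\})$ has two vertices joined by two edges. Proposition~\ref{prop:cycles} gives $2-1-1+1\le\varepsilon$, contradicting $\varepsilon<1$. So $\Lambda=\{1,x_1,x_2,\dots\}\subset\Gamma$ is infinite.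

Let $A,B\subset\Gamma$ be finite. As the $x_j$ are distinct, only finitely many indices $j$ satisfy $x_j=a^{-1}b$ for some $a\in A$, $b\in B$; let $J$ be the set of these. Then $H(A,B,J)$ has $e_\Lambda(A,B)$ edges, and Proposition~\ref{prop:cycles} gives
\[
e_\Lambda(A,B)\le|A|+|B|-\kappa+\varepsilon\min(|A|,|B|)\le|A|+|B|+\varepsilon\min(|A|,|B|),
\]
which is \eqref{eq:main}. Since $\varepsilon<1$, the right side is at most $|A|+2|B|$ and at most $2|A|+|B|$. By Lemma~\ref{lem:hall}, $\Lambda$ is an $L(1,2)$-set and an $L(2,1)$-set. The remaining properties of $\Gamma$ were shown in Section~\ref{ssec:groups}. \qed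

\section{Finitely generated examples}\label{sec:fg}

The group $\Gamma$ just constructed is not finitely generated: every $n_i$ is divisible by $p$, so for each $k$ the homomorphism from $F$ onto $(\mathbb Z/p)^k$ that sends $x_1,\dots,x_k$ to a basis and the other generators to $0$ factors through $\Gamma$. To prove Theorem~\ref{thm:fg} it suffices, by Lemma~\ref{lem:transfer}, to find a finitely generated $p$-group $M$, a subgroup $M_0\le M$ and a homomorphism $M_0\to\Gamma$ that maps some subset of $M_0$ bijectively onto $\Lambda$.

A natural attempt is the following. Let $T$ be a finitely generated infinite $p$-group, choose distinct $t_1,t_2,\dots\in T$, and encode all $x_k$ in one function $h:T\to\Gamma$ with $h(t_k)=x_k$. In a wreath product with $T$, the commutator of $h$ with a function supported at the single point $t_k$ is again supported at $t_k$, and it isolates information about $x_k$. There are two obstacles to torsion. We have no uniform bound on the orders of the $x_k$, so $h$ may have infinite order. And in a product of translates of $h$ different values may be multiplied at infinitely many points. We overcome the first by replacing $x_k$ by conjugates $u_k$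 of a single element $\sigma$ of finite order, chosen so that the commutator of $u_k$ with $\sigma$ still exhibits $x_k$. We overcome the second by placing the $t_k$ sparsely in $T$.

\begin{proof}[Proof of Theorem~\ref{thm:fg}]
\emph{The group $T$.} Let $T$ be the group obtained in Section~\ref{ssec:groups} with $|X|=2$ and any $0<\varepsilon<1$. It is a $2$-generated $p$-group. It is infinite: otherwise $H(T,T,\{0,1,2\})$ would have $3|T|$ edges, and Proposition~\ref{prop:cycles} would give $3|T|-2|T|+\kappa\le\varepsilon|T|$, which is false as $\kappa\ge1$ and $\varepsilon<1$.

\emph{The group $\Delta$.} Let $\Gamma$ and $\Lambda=\{1,x_1,x_2,\dots\}$ be as in Theorem~\ref{thm:main}, with $1,x_1,x_2,\dots$ distinct. Let $\ell=p$ if $p$ is odd, and $\ell=4$ if $p=2$. Put $\Delta=\Gamma^\ell\rtimes\langle\sigma\rangle$, where $\sigma$ has order $\ell$ and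
\[
\sigma(y_1,\dots,y_\ell)\sigma^{-1}=(y_\ell,y_1,\dots,y_{\ell-1}).
\]
As $\Gamma^\ell$ and $\langle\sigma\rangle$ are $p$-groups, so is $\Delta$. Let $g_k=(x_k,1,\dots,1)$ and
\[
u_k=g_k\sigma g_k^{-1},\qquad\text{so that } u_k^\ell=1 .
\]
Put $g_k'=\sigma g_k\sigma^{-1}$ and $g_k''=\sigma^2g_k\sigma^{-2}$. Then
\[
z_k:=u_k\sigma u_k^{-1}\sigma^{-1}
=g_k\,\sigma g_k^{-1}\sigma g_k\sigma^{-1}g_k^{-1}\sigma^{-1}
=g_k\cdot g_k'^{-1}\cdot g_k''\cdot g_k'^{-1}\in\Gamma^\ell .
\]
The elements $g_k,g_k',g_k''$ carry $x_k$ in the coordinates $1,2,3$, which are distinct because $\ell\ge3$. So $z_k=(x_k,x_k^{-2},x_k,1,\dots,1)$ has first coordinate $x_k$. (With $\ell=2$ it would be $x_k^2$; this is why we take $\ell=4$ for $p=2$.)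

\emph{A sparse set in $T$.} For $k\ge0$ let $D_k=\{t_it_j^{-1}:1\le i,j\le k\}$; this set is finite and $D_k=D_k^{-1}$. Since $T$ is infinite, we can choose $t_1,t_2,\dots\in T$ inductively so that
\[
t_k\notin D_{k-1}\{t_1,\dots,t_{k-1}\}.
\]
The $t_k$ are distinct, since $1\in D_{k-1}$ for $k\ge2$. Let $P=\{t_1,t_2,\dots\}$. We claim that
\begin{equation}\label{eq:sparse}
|sP\cap P|<\infty\qquad\text{for all }s\in T\setminus\{1\}.
\end{equation}
A point $t_i=st_j$ of $sP\cap P$ gives a representation $s=t_it_j^{-1}$. If there is none, the intersection is empty. Otherwise $s\in D_k$ for some $k$, and we show that every representation has $i,j\le k$. Suppose $l=\max(i,j)>k$. As $s\ne1$, we have $i\ne j$. So one of $s,s^{-1}$ equals $t_lt_{j'}^{-1}$ with $j'<l$, and it lies in $D_k\subset D_{l-1}$. Then $t_l\in D_{l-1}t_{j'}$, contrary to the choice of $t_l$.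

\emph{The group $M$.} Let $T$ act on the group $\Delta^T$ of all functions $f:T\to\Delta$ by $({}^sf)(t)=f(s^{-1}t)$, and form $\Delta^T\rtimes T$, so that $sfs^{-1}={}^sf$. Let $\delta_t(y)$ be the function with value $y$ at $t$ and $1$ elsewhere; then ${}^s\delta_t(y)=\delta_{st}(y)$. Define $h\in\Delta^T$ by $h(t_k)=u_k$ for $k\ge1$ and $h=1$ off $P$. Let $d=\delta_1(\sigma)$ and
\[
M=\langle T,h,d\rangle .
\]
Since $T$ is $2$-generated, $M$ is finitely generated.

\emph{$M$ is a $p$-group.} Let $M_1\le\Delta^T$ be the subgroup generated by all ${}^sh$ and ${}^sd$, $s\in T$. It is normal in $M$, and $M=M_1T$. As $T$ is a $p$-group, for every $g\in M$ there is $r\ge0$ with $g^{p^r}\in M_1$. So it suffices to show that each $b\in M_1$ has $p$-power order. Write $b$ as a product of factors $({}^{s_i}h)^{\pm1}$ and $({}^{s_i}d)^{\pm1}$ with distinct $s_1,\dots,s_m$, each possibly used several times. The set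
\[
\{s_1,\dots,s_m\}\cup\bigcup_{i\ne j}(s_iP\cap s_jP)
\]
is finite, because $s_iP\cap s_jP=s_i(P\cap s_i^{-1}s_jP)$ and \eqref{eq:sparse} holds. At a point $t$ outside this set all factors $({}^{s_i}d)^{\pm1}$ are trivial, and at most one index $i$ has $h(s_i^{-1}t)\ne1$. So $b(t)$ is a power of a single $u_k$, or trivial, and $b(t)^\ell=1$, where $\ell$ is a power of $p$ that does not depend on $t$. At the finitely many remaining points $b(t)$ has $p$-power order because $\Delta$ is a $p$-group. So $b^{p^r}=1$ for some $r$.

\emph{The $L$-set.} Since ${}^{t_k}d=\delta_{t_k}(\sigma)$ is supported at $t_k$ and $h(t_k)=u_k$, we have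
\[
h\cdot{}^{t_k}d\cdot h^{-1}\cdot({}^{t_k}d)^{-1}=\delta_{t_k}(u_k\sigma u_k^{-1}\sigma^{-1})=\delta_{t_k}(z_k).
\]
Conjugation by $t_k^{-1}\in T$ gives $\delta_1(z_k)\in M$. So the set
\[
\Lambda_M=\{1\}\cup\{\delta_1(z_k):k\ge1\}
\]
is contained in the subgroup $M_0=M\cap\{\delta_1(y):y\in\Gamma^\ell\}$. The homomorphism $M_0\to\Gamma$ that sends $\delta_1(y)$ to the first coordinate of $y$ sends $\delta_1(z_k)$ to $x_k$. Hence it maps $\Lambda_M$ bijectively onto $\Lambda$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:transfer}(ii), $\Lambda_M$ is an $L(1,2)$-set and an $L(2,1)$-set of $M_0$, and by Lemma~\ref{lem:transfer}(i) also of $M$. It is infinite, and $M$ is a finitely generated $p$-group.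
\end{proof}

\begin{thebibliography}{9}
\bibitem{AIM}
\emph{Dixmier's Problem On Amenability}, \texttt{http://www.aimath.org/WWN/nonamenable/pisierhandout.pdf}.
\end{thebibliography}

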